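# Two framed tangle equations with a rational solution

## 1. Tangles, closures, and total framing

**Definition 1.1 (tangle).** A *tangle* is a pair of properly embedded arcs, possibly together with closed components, in the ball $D^3$, with four fixed endpoints NW, NE, SW, SE on $\partial D^3$. Unframed tangles are taken up to isotopy fixing $\partial D^3$ pointwise, unframed links up to isotopy of $S^3$.

*Example.* $e_0$ joins NW to NE and SW to SE without crossings; $e_\infty$ joins NW to SW and NE to SE without crossings. There are two one-crossing tangles joining NW to SE and NE to SW; we name them $c_+$ and $c_-$ in Section 2. The tangle $e_0$ together with a small circle has one closed component.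

**Definition 1.2 (sum and numerator closure).** $X+T$ puts $T$ to the right of $X$ and joins NE, SE of $X$ to NW, SW of $T$. The link $N(Z)$ joins NW to NE and SW to SE outside the ball of $Z$.

*Example.* $N(e_0)$ is two circles and $N(e_\infty)$ is one. Also $N(e_0+e_0)$ is two circles, $N(e_0+e_\infty)$ is one, and $N(e_\infty+e_\infty)$ is two, since the middle arcs close up to a circle.

Up to isotopy, $N(X+T)$ is obtained by gluing two balls along a sphere $F_0$ with four marked points, with $X$ in one ball and $T$ in the other.

**Definition 1.3 (rational tangle).** $T$ is *rational* if the pair $(D^3,T)$ is homeomorphic to the trivial pair: two unknotted arcs, no closed components.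

*Example.* $e_0,e_\infty,c_+,c_-$ are rational. The tangle $e_0$ with one arc tied in a trefoil is not, since that arc is knotted.

**Definition 1.4 (framings).** A framed tangle or link is given by a diagram with its blackboard framing. Its *total framing* $w$ is the sum of the signs of all crossings of a component with itself. Two framed tangles (or links) are equivalent if they are isotopic as unframed ones and have the same total framing. Thus diagrams are taken up to Reidemeister moves II and III, the framed move I, and moving a kink from one component to another.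

The sign of a self-crossing does not depend on orientations, since reversing a component reverses both strands. Moves II and III preserve $w$, and move I changes it by $\pm1$. For isotopic links $w$ differs from the oriented writhe by $2\,\mathrm{lk}$, which the isotopy preserves, so "same writhe" and "same total framing" mean the same thing. Sum and closure respect the equivalence: adding $k$ kinks to $X$ adds $k$ to $w(N(X+T))$.

*Example.* A one-crossing diagram of the unknot has $w=\pm1$, so it is not equivalent to the round circle as a framed link. Reframing one arc of a tangle by $+1$ and the other by $-1$ gives the same framed tangle.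

## 2. The bracket, slopes, and double branched covers

**Definition 2.1 (Kauffman bracket).** $\langle\emptyset\rangle=1$; a disjoint circle multiplies $\langle\cdot\rangle$ by $\delta=-A^2-A^{-2}$; a crossing is resolved as $A$ times one smoothing plus $A^{-1}$ times the other. For a tangle diagram $Z$ this gives
$$\langle Z\rangle=\phi_Z\,e_0+\psi_Z\,e_\infty,\qquad \phi_Z,\psi_Z\in\mathbb Z[A^{\pm1}].$$

*Example.* Let $c_+,c_-$ be the one-crossing tangles with
$$\langle c_+\rangle=A\,e_0+A^{-1}e_\infty,\qquad \langle c_-\rangle=A^{-1}e_0+A\,e_\infty .$$

Moves II and III preserve the bracket; move I multiplies it by $(-A^3)^{\pm1}$ while changing $w$ by $\pm1$, with the same sign. Hence for diagrams $D,D'$ of isotopic links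
$$\langle D'\rangle=(-A^3)^{w(D')-w(D)}\langle D\rangle. \tag{2.1}$$

*Example.* We have $\langle N(c_++e_0)\rangle=A\delta^2+A^{-1}\delta=\delta(A\delta+A^{-1})=-A^3\delta$ and $\langle N(c_++e_\infty)\rangle=A\delta+A^{-1}\delta^2=-A^{-3}\delta$. Both closures are unknots with one kink, so by (2.1)
$$w(N(c_++e_0))=1,\quad w(N(c_++e_\infty))=-1,\quad w(N(c_-+e_0))=-1,\quad w(N(c_-+e_\infty))=1, \tag{2.2}$$
the last two by exchanging $A$ and $A^{-1}$.

**Definition 2.2 (slopes and fillings).** A *slope* on a torus is the isotopy class of an unoriented essential simple closed curve, that is, a primitive homology class up to sign. The *distance* $\Delta(\alpha,\beta)$ is the absolute value of the intersection number. If $\partial M$ is a torus, $M(\alpha)$ is $M$ with a solid torus glued on so that its meridian is $\alpha$.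

*Example.* If $V$ is a solid torus with meridian $\ell$, then $H_1(V(\alpha))=\mathbb Z^2/\langle \ell,\alpha\rangle$ has order $\Delta(\alpha,\ell)$, where order $0$ means infinite. If $\Delta(\alpha,\ell)=1$ then $V(\alpha)=S^3$; if $\alpha=\ell$ it is $S^1\times S^2$; otherwise it is a lens space.

**Definition 2.3 (double branched cover, determinant).** $\Sigma(\cdot)$ is the double cover branched along all components of a link or tangle. For a link, $\det L=|H_1(\Sigma(L))|$, read as $0$ if $H_1$ is infinite. Textbook fact: $\det L=|V_L(-1)|$, where $V_L$ is the Jones polynomial.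

*Example.* For the unknot $\Sigma=S^3$ and $\det=1$. For the two-component unlink $\Sigma=S^1\times S^2$ and $\det=0$. The double cover of a ball along a trivial arc is a ball.

**Slopes of rational tangles.** Let $\tilde F_0$ be the torus that double covers $F_0$, branched over the marked points. A curve in $F_0$ separating the marked points $2|2$ lifts to two parallel essential curves, and this is a bijection between slopes on $F_0$ and slopes on $\tilde F_0$. A rational tangle $R$ has a disk separating its two arcs. The boundary of that disk is the *slope* of $R$. Rational tangles in either ball are classified by this slope (Conway), and every slope occurs.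

The separating disk cuts $(D^3,R)$ into two trivial ball–arc pairs, each covered by a ball, and the disk lifts to two disks. So $\Sigma(R)$ is two balls glued along two disks: a solid torus whose meridian is the lift of the slope of $R$. If $R,T$ are rational of slopes $\rho,\tau$, then $\Sigma(N(R+T))$ is a union of two solid tori, hence
$$\det N(R+T)=\Delta(\rho,\tau). \tag{2.3}$$

*Example.* $\det N(e_0+e_\infty)=1$, so the slopes of $e_0$ and $e_\infty$ form a basis. In coordinates where a slope $\pm(p,q)$ has distance $|p|$ from $e_0$ and $|q|$ from $e_\infty$, both $c_\pm$ have $|p|=|q|=1$ by (2.2), because all four closures are unknots.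

## 3. Is a rational solution the only one?

A system of tangle equations is
$$N(X+T_1)=L_1,\qquad N(X+T_2)=L_2, \tag{3.1}$$
where $T_1,T_2$ are rational tangles, distinct as unframed tangles, $L_1,L_2$ are links, and the tangle $X$ is unknown. In a *framed* system, $T_i$, $L_i$ and $X$ are framed and the equalities are equalities of framed links. A *rational solution* is a solution given by a (framed) rational tangle.

The paper "Tangle equations, the Jones conjecture, slopes of surfaces in tangle complements, and $q$-deformed rationals" is the source of the following conjecture: *if a framed system* (3.1) *has a rational solution, then it is the unique solution among all tangles.* The rivals may be knotted and may have closed components. The answer is yes.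

**Theorem A.** If a framed system (3.1) has a rational solution $X$, then every solution equals $X$ as a framed tangle.

**Theorem B.** Let $T_1\ne T_2$ be rational tangles, $X$ a rational tangle and $X'$ any tangle, such that $N(X'+T_i)$ and $N(X+T_i)$ are isotopic as *unframed* links to $L_i$ $(i=1,2)$. Choose any framings, and put $f_i=w(N(X'+T_i))-w(N(X+T_i))$ and $f=f_2-f_1$.

1. If $\det L_1\det L_2=0$, then $X'=X$ as unframed tangles.
2. If $\det L_1\det L_2\ne0$, then $f\equiv0\pmod 4$, and: $X'=X$ unframed $\iff f=0\iff f\equiv0\pmod 8$.

The number $f$ does not depend on the framings. Reframing $T_i$ changes both terms of $f_i$ equally, and reframing $X$ or $X'$ changes $f_1$ and $f_2$ equally.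

**Theorem B implies Theorem A.** Let $X'$ be another solution of the framed system. Then $f_1=f_2=0$, so Theorem B gives $X'=X$ as unframed tangles. Diagrams of $X'$ and $X$ are then related by Reidemeister moves. If their total framings differ by $k$, the same moves in the closure show $f_1=k$. So $k=0$.

The topological half of the proof is the following statement.

**Proposition C.** Let $V$ be a solid torus with meridian $\ell$. Let $M$ be a compact connected oriented 3-manifold with $\partial M=\partial V$ (as oriented tori), $H_1(M)\cong\mathbb Z$, and $\ell$ null-homologous in $M$. If $M(\alpha_i)\cong V(\alpha_i)$ by orientation-preserving homeomorphisms for two distinct slopes $\alpha_1\ne\alpha_2$, then $M$ is a solid torus with meridian $\ell$.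

## 4. Unknotted closures: one equation, two equations, and the limits of determinants

**One equation does not suffice.** Consider only $N(X+e_0)=$ unknot. Every rational $X$ whose slope is at distance $1$ from that of $e_0$ solves it: the double branched cover of the closure is $S^3$, and a knot with double branched cover $S^3$ is the unknot (Waldhausen 1969). There are infinitely many such slopes, and kinks adjust the framing at will.

**Two equations, without framings.** Take $T_1=e_0$, $T_2=e_\infty$ and both links unknots. By (2.3) a rational solution of slope $(p,q)$ has $|p|=|q|=1$. There are two such slopes, up to sign of the vector. Both $c_+$ and $c_-$ are solutions, and they are distinct. Indeed, with $X=c_+$, $X'=c_-$, (2.2) gives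
$$f_1=-1-1=-2,\qquad f_2=1-(-1)=2,\qquad f=4,$$
whereas equal unframed tangles have $f_1=f_2$ (both equal the difference of total framings), so $f=0$. Thus the unframed version of Theorem A is false, and the modulus $8$ in Theorem B cannot be replaced by $4$.

**Two equations, with framings.** Put $k$ extra kinks on $c_\pm$. By (2.2) the framings of the two closures are $(1+k,-1+k)$ for $c_+$ and $(-1+k,1+k)$ for $c_-$. The difference is $2$ for one and $-2$ for the other. So a framed system of this type has at most one rational solution.

**Where determinants stop.** A natural first attempt is to compare determinants. By Lemma 5.1 below, a pair of integers $(r,s)$ is attached to each tangle, and $\det N(X+T_i)$ is the absolute value of a linear form in $(r,s)$. Two independent linear forms would determine $(r,s)$, but we know only their absolute values. The *relative sign* of the two values is lost, and $c_\pm$ shows that this loss is real. The framing supplies the sign: the bracket underlying the determinant takes values with a phase, an eighth root of unity, and each kink rotates this phase by one step.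

## 5. The bracket at $A=e^{i\pi/4}$ recovers the lost sign

By the closures computed in Section 1,
$$\langle N(Z+T)\rangle/\delta=\delta\phi_Z\phi_T+\phi_Z\psi_T+\psi_Z\phi_T+\delta\psi_Z\psi_T .$$
Let $\zeta=e^{i\pi/4}$. At $A=\zeta$ we have $A^2=i$, so $\delta=-i+i=0$. Write $[L]=(\langle L\rangle/\delta)|_{A=\zeta}$. Then
$$[N(Z+T)]=\phi_Z(\zeta)\psi_T(\zeta)+\psi_Z(\zeta)\phi_T(\zeta),\qquad |[L]|=|V_L(-1)|=\det L. \tag{5.1}$$
The second statement holds because $V_L$ at $t=A^{-4}$ is $\langle L\rangle/\delta$ times a power of $-A^3$, and $\zeta^{-4}=-1$.

**Lemma 5.1.** For each diagram $Z$ there are $n_Z\in\mathbb Z$ and integers $r_Z,s_Z$ with $\phi_Z(\zeta)=\zeta^{n_Z}r_Z$ and $\psi_Z(\zeta)=\zeta^{n_Z}\,i\,s_Z$.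

*Proof.* The purpose is to show that all state contributions have the same phase modulo $\pm1$. A state contributes $A^m\delta^le$ with $e\in\{e_0,e_\infty\}$ and $l$ the number of loops. Its numerator closure consists of $l+1+[e=e_0]$ planar circles, where $[\cdot]$ around a condition is $1$ if it holds and $0$ otherwise. Changing one smoothing changes $m$ by $\pm2$ and the number of planar circles by exactly $\pm1$. So $m+2l+2[e=e_0]$ is constant mod $4$ over all states. Since $\delta=-A^2(1+A^{-4})$, we have $\delta^l\in A^{2l}\mathbb Z[A^{\pm4}]$. Hence for some $n$ all contributions to $\phi_Z$ lie in $A^n\mathbb Z[A^{\pm4}]$ and all contributions to $\psi_Z$ in $A^{n+2}\mathbb Z[A^{\pm4}]$. Now $\zeta^4=-1$ and $\zeta^2=i$. $\square$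

*Example.* For $e_0$: $n=0$, $(r,s)=(1,0)$. For $e_\infty$: $n=-2$, $(r,s)=(0,1)$, since $\zeta^{-2}i=1$. For $c_+$: $\phi=\zeta$, $\psi=\zeta^{-1}=\zeta\cdot i\cdot(-1)$, so $n=1$, $(r,s)=(1,-1)$. For $c_-$: $n=-1$, $(r,s)=(1,1)$.

Substituting in (5.1),
$$[N(Z+T)]=i\,\zeta^{n_Z+n_T}(r_Zs_T+s_Zr_T),\qquad \det N(Z+T)=|r_Zs_T+s_Zr_T|. \tag{5.2}$$

**Lemma 5.2.** For distinct rational $T_1,T_2$ the vectors $(r_{T_1},s_{T_1})$ and $(r_{T_2},s_{T_2})$ are linearly independent.

*Proof.* Each is nonzero: by (2.3) some rational $R$ has $\det N(R+T_i)\neq0$. Let $R$ be rational with the slope of $T_1$. The linear functional $(r,s)\mapsto r_Rs+s_Rr$ vanishes on the vector of $T_1$ and not on that of $T_2$, by (5.2) and (2.3). So the second vector is not a multiple of the first. $\square$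

**Lemma 5.3.** In the setting of Theorem B let $(r,s)$ and $(r',s')$ belong to $X$ and $X'$.

1. If $\det L_1\det L_2\ne0$, then $4\mid f$, and $8\mid f$ if and only if $(r',s')=\pm(r,s)$.
2. If $\det L_1\det L_2=0$, then $(r',s')=\pm(r,s)$.

*Proof.* Put $d_i=rs_{T_i}+sr_{T_i}$ and $d_i'=r's_{T_i}+s'r_{T_i}$, so $|d_i|=|d_i'|=\det L_i$. By Lemma 5.2 the map $(r,s)\mapsto(d_1,d_2)$ is injective. Write $n,n'$ for $n_X,n_{X'}$.

*First case, $d_1d_2\ne0$.* Apply (2.1) to the two diagrams of $L_i$, divide by $\delta$, and set $A=\zeta$. Since $-\zeta^3=\zeta^7=\zeta^{-1}$,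
$$\zeta^{n'+n_{T_i}}d_i'=\zeta^{n+n_{T_i}-f_i}d_i,\qquad\text{so}\qquad \zeta^{\,n'-n+f_i}=\frac{d_i}{d_i'}=\pm1\quad(i=1,2).$$
Dividing the two equations, $\zeta^f=(d_2/d_2')(d_1'/d_1)=\pm1$, so $4\mid f$. Moreover $8\mid f$ iff $d_1/d_1'=d_2/d_2'$, iff $(d_1,d_2)=\pm(d_1',d_2')$, iff $(r',s')=\pm(r,s)$ by injectivity.

*Second case.* Say $d_1=0$. Then $d_1'=0$ and $d_2'=\pm d_2$, so $(d_1',d_2')=\pm(d_1,d_2)$ and again $(r',s')=\pm(r,s)$. $\square$

*Check on $c_\pm$.* With $X=c_+$, $X'=c_-$: $(d_1,d_2)=(-1,1)$ and $(d_1',d_2')=(1,1)$. The ratios differ, in agreement with $f=4$.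

**What is settled, and what is not.** If $X'$ is also rational and $(r',s')=\pm(r,s)$, then by (5.2) and (2.3) the slopes of $X$ and $X'$ have equal distance to every slope. Taking the slope of $X$ shows they coincide, so $X'=X$. For general $X'$ the pair $(r',s')$ is too weak. Tie the torus knot $J'=T(3,5)$ into one arc of $X$. Then $\langle X'\rangle=(\langle J'\rangle/\delta)\langle X\rangle$. At $-1$ the Alexander polynomial $\frac{(t^{15}-1)(t-1)}{(t^3-1)(t^5-1)}$ equals $\frac{(-2)(-2)}{(-2)(-2)}=1$, so $\det J'=1$ and the factor $\langle J'\rangle/\delta$ has absolute value $1$ at $\zeta$. Both coefficients are multiplied by the same number of absolute value $1$, so $(r',s')=\pm(r,s)$, although $X'$ has a knotted arc. From here on we must use the links $L_1,L_2$ themselves.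

## 6. From tangles to two Dehn fillings

This section reduces Theorem B to Proposition C and a statement about involutions (Lemma 7.1). Let $X,X'$ be as in Theorem B, and assume $f\equiv0\pmod8$ or $\det L_1\det L_2=0$. By Lemma 5.3 and (5.2),
$$\det N(X'+T)=\det N(X+T)\quad\text{for every rational }T .$$

Put $V=\Sigma(X)$, a solid torus with meridian $\ell$, and $M=\Sigma(X')$, which is compact, connected and oriented. Both have boundary $\tilde F_0$. If $T$ has slope $\tau$, then $\Sigma(N(X'+T))=M(\tau)$ and $\Sigma(N(X+T))=V(\tau)$. Hence
$$|H_1(M(\tau))|=\Delta(\tau,\ell)\quad\text{for all slopes }\tau\quad(0\text{ meaning infinite}). \tag{6.1}$$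

**The hypotheses of Proposition C hold.** Choose $\mu_0$ with $\Delta(\mu_0,\ell)=1$. By (6.1) $M(\mu_0)$ is an integral homology sphere and $M$ is a knot exterior in it, so $H_1(M)=\mathbb Z$ and there is a null-homologous slope. Filling along that slope gives infinite $H_1$, so by (6.1) it is $\ell$. Let $\alpha_i$ be the slope of $T_i$; then $\alpha_1\ne\alpha_2$. The isotopies of links lift to orientation-preserving homeomorphisms $M(\alpha_i)\cong\Sigma(L_i)\cong V(\alpha_i)$. By Proposition C, $M$ is a solid torus with meridian $\ell$. Lemma 7.1 then gives $X'=X$ unframed.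

**Conclusion of Theorem B.** We have shown that $X'=X$ if $f\equiv0\pmod8$ or $\det L_1\det L_2=0$; the second alternative is part 1. In part 2, $4\mid f$ is Lemma 5.3; $X'=X$ implies $f_1=f_2$, i.e. $f=0$; and $f=0$ implies $8\mid f$. So the three conditions are equivalent. What remains is Lemma 7.1 and Proposition C.

## 7. A solid torus upstairs forces a rational tangle downstairs

**Lemma 7.1.** If $M=\Sigma(X')$ is a solid torus with meridian $\ell$, then $X'$ is the rational tangle of slope $\ell$; thus $X'=X$ unframed.

*Proof.* Let $\sigma$ be the covering involution.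

**Step 1: find a compressing disk disjoint from its image under $\sigma$.** By the equivariant loop theorem (Meeks–Yau; Kim–Tollefson) there is a compressing disk $E$ for $\partial M$, in general position with respect to $\mathrm{Fix}(\sigma)$, with $\sigma E\cap E=\emptyset$ or $\sigma E=E$. Suppose $\sigma E=E$. As $\mathrm{Fix}(\sigma)$ is $1$-dimensional, $\sigma|_E$ is a nontrivial involution of a disk: a rotation or a reflection.

- *Reflection.* $\sigma$ preserves the orientation of $M$ and reverses that of $E$, so it exchanges the two sides of $E$. A parallel copy $E_+$ of $E$ satisfies $\sigma E_+\cap E_+=\emptyset$; use $E_+$ in place of $E$.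
- *Rotation.* Then $E/\sigma$ is a disk whose boundary misses the marked points and has connected preimage $\partial E$ in $\tilde F_0$. A curve in $F_0$ has connected preimage exactly when it encloses an odd number of marked points, so $\partial(E/\sigma)$ separates them $1|3$. It bounds a disk in $\partial D^3$ with one marked point, whose preimage is a disk in $\tilde F_0$ bounded by $\partial E$. This contradicts that $\partial E$ is essential.

So we may assume $\sigma E\cap E=\emptyset$.

**Step 2: cut the tangle in two.** $E$ misses $\mathrm{Fix}(\sigma)$, so its image $E_0$ is an embedded disk disjoint from $X'$. The preimage of $\partial E_0$ has two components, so $\partial E_0$ separates the marked points $2|2$ or $0|4$. In the latter case $\partial E$ would bound a disk in $\tilde F_0$. So it is $2|2$, and $E_0$ cuts $D^3$ into balls $D_1,D_2$, each containing one arc of $X'$ and possibly closed components.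

**Step 3: each half is a trivial arc.** $E$ and $\sigma E$ are disjoint meridian disks of the solid torus $M$, so they cut it into two balls. These are the preimages of $D_1$ and $D_2$: there are two complementary pieces, and each preimage is a nonempty union of pieces. By Smith theory the fixed set of an involution of a ball is $\mathbb Z/2$-acyclic, hence connected. So $X'\cap D_k$ is a single arc. Cap $D_k$ off with a trivial ball–arc pair. This gives a knot in $S^3$ whose double branched cover is two balls glued along their boundary, i.e. $S^3$. It is the unknot (Waldhausen 1969). The unknot is not a sum with a nontrivial summand, so the arc in $D_k$ is trivial.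

**Step 4: identify the slope.** Two trivial ball–arc pairs glued along $E_0$ form a trivial pair, so $X'$ is rational with separating disk $E_0$. Its slope lifts to $\partial E$, the meridian of $M$, which is $\ell$. By Conway's classification $X'=X$. $\square$

## 8. Proposition C: homology, irreducibility, and the Casson–Walker constraint

Sections 8–12 prove Proposition C. Let $M,V,\ell,\alpha_1,\alpha_2$ be as there.

**Why cyclic fillings are not enough.** Let $M$ be the exterior of a trefoil. It is Seifert fibred over the disk with two exceptional fibres, and a regular fibre on $\partial M$ has, for a suitable chirality, slope $6\mu_0+\ell$. Filling along $\mu_0$ gives $S^3$. Filling along $5\mu_0+\ell$, at distance $1$ from the fibre, gives a Seifert fibration over the sphere with two exceptional fibres. This is a union of two solid tori with $|H_1|=5$, hence a lens space. So $M$ has two fillings at distance $1$ with cyclic groups and the same homology as the fillings of $V$. The proof must use that $M(\alpha_i)$ *is* $V(\alpha_i)$; the Casson–Walker invariant does this.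

**Step 1: the map $H_1(\partial M)\to H_1(M)$.** By duality $H_2(M,\partial M)\cong H^1(M)=\mathbb Z$. Since $\chi(M)=\frac12\chi(\partial M)=0$ and $b_0=b_1=1$, $b_3=0$, we get $b_2=0$. Also $H_2(M)\cong H^1(M,\partial M)$ is torsion-free, so $H_2(M)=0$. Then $H_1(M,\partial M)\cong H^2(M)\cong \mathrm{Hom}(H_2(M),\mathbb Z)\oplus\mathrm{Ext}(H_1(M),\mathbb Z)=0$. Hence $H_1(\partial M)\to H_1(M)=\mathbb Z$ is onto. Its kernel is a primitive rank-one subgroup containing the primitive class $\ell$, so $\ell$ generates it, and a class $x$ maps to $\pm x\cdot\ell$.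

**Step 2: coordinates.** Choose $\mu_0$ with $\Delta(\mu_0,\ell)=1$. Then $Y:=M(\mu_0)$ is an integral homology sphere in which $M$ is the exterior of a knot $J$ with longitude $\ell$. Likewise $V$ is the exterior of the unknot $U$ in $S^3=V(\mu_0)$, with longitude $\ell$. Write $\alpha_i=x_i\mu_0+y_i\ell$. Then $V(\alpha_i)$ is $S^3$, a lens space, or $S^1\times S^2$ according as $|x_i|=1$, $|x_i|\ge2$, or $x_i=0$. Let $\Delta_M(t)$ be the Alexander polynomial, symmetric with $\Delta_M(1)=1$; symmetry gives $\Delta_M'(1)=0$.

**Step 3: $M$ is irreducible.** A nonseparating sphere would give $M=M''\#(S^1\times S^2)$. The boundary torus forces $b_1(M'')\ge1$, so $b_1(M)\ge2$, which is impossible. Now let $M=M''\#Z$ with $Z$ closed. Then $H_1(M'')\oplus H_1(Z)=\mathbb Z$ with $b_1(M'')\ge1$, so $H_1(Z)=0$. The manifold $M''(\alpha_1)\#Z=M(\alpha_1)\cong V(\alpha_1)$ is prime or $S^3$. So either $Z=S^3$, or $M''(\alpha_1)=S^3$ and $Z\cong V(\alpha_1)$. In the second case $V(\alpha_1)$ has trivial $H_1$, so it is $S^3$, and again $Z=S^3$. Every sphere bounds a ball.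

**Step 4: compressible boundary suffices.** Suppose $\partial M$ has a compressing disk. Cutting $M$ along it leaves a connected manifold with sphere boundary. Pushed into the interior of $M$, this sphere bounds a ball; the ball cannot lie on the side of $\partial M$, so the cut manifold is a ball. Thus $M$ is a ball with one orientable $1$-handle, a solid torus. Its meridian is null-homologous, hence equals $\ell$. So
$$\partial M\text{ compressible}\ \Longrightarrow\ M\text{ is a solid torus with meridian }\ell. \tag{8.1}$$

**Step 5: if $x_1x_2\ne0$ then $\Delta_M''(1)=0$.** The Casson–Walker invariant $\lambda$ of oriented rational homology spheres (Walker; Boyer–Lines; Lescop) satisfies, for $p\neq0$,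
$$\lambda(Y_{p/q}(J))=\lambda(Y)+\lambda(S^3_{p/q}(U))+\frac{q}{2p}\Delta_M''(1).$$
Here $M(\alpha_i)=Y_{x_i/y_i}(J)$ and $V(\alpha_i)=S^3_{x_i/y_i}(U)$ are homeomorphic preserving orientation, so
$$\lambda(Y)+\frac{y_i}{2x_i}\Delta_M''(1)=0\qquad(i=1,2).$$
As $y_1/x_1\ne y_2/x_2$, subtracting gives $\Delta_M''(1)=0$. This excludes the trefoil, where $\Delta=t-1+t^{-1}$ has second derivative $2$ at $1$.

## 9. Seifert fibred exteriors, distance one, and Property R

**Step 1: the base of a Seifert fibration.** Suppose $M$ is Seifert fibred but not a solid torus; we seek a contradiction. If the base is nonorientable with $k\ge1$ crosscaps, then $H_1(M)\cong\mathbb Z^k\oplus\langle c_j,h\mid 2h,\ m_jc_j+b_jh\rangle$. The second summand has a triangular presentation of determinant $2\prod m_j>1$, so $H_1(M)$ has torsion, impossible. If the base is orientable of genus $g_0$, then $H_1(M)\cong\mathbb Z^{2g_0}\oplus(\text{a group of rank }1)$ forces $g_0=0$. A disk with at most one exceptional fibre gives a solid torus. So the base is a disk with $n\ge2$ exceptional fibres of orders $m_j\ge2$.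

**Step 2: there are two exceptional fibres, and $\Delta(\alpha_i,h)=1$.** We use that $\pi_1(M(\alpha_i))\cong\pi_1(V(\alpha_i))$ is cyclic. Put $k=\Delta(\alpha_i,h)$, where $h$ is the regular fibre.

- If $k=0$, the filling kills $h$ and $\pi_1(M(\alpha_i))=\ast_j\,\mathbb Z/m_j$, which is not cyclic.
- If $k\ge1$, killing $h$ maps it onto $\langle c_1,\dots,c_n\mid c_j^{m_j},(c_1\cdots c_n)^k\rangle$. For $n\ge3$, killing $c_j$ for $j\geq4$ and $c_1c_2c_3$ gives the triangle group $(m_1,m_2,m_3)$. For $n=2$, $k\ge2$ the group is the triangle group $(m_1,m_2,k)$.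

Triangle groups with all orders $\ge2$ are not cyclic. Such a group acts on the sphere, the Euclidean plane or the hyperbolic plane, generated by nontrivial rotations about the vertices of a triangle. In the plane cases rotations about distinct points do not commute. On the sphere two rotations about distinct axes commute only if both have order $2$ and the axes are perpendicular, and then they generate a Klein four-group. Hence $n=2$ and $\Delta(\alpha_i,h)=1$ for both $i$.

**Step 3: the group is a torus knot group.** Let $p,q\ge2$ be the orders of the two exceptional fibres. Then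
$$\pi_1(M)=\langle c_1,c_2,h\mid h\text{ central},\ c_1^ph^{b_1}=1,\ c_2^qh^{b_2}=1\rangle,\qquad \gcd(p,b_1)=\gcd(q,b_2)=1 .$$
The group $\langle c_1,h\rangle\cong\mathbb Z^2/(p,b_1)$ is $\mathbb Z$, with $h$ equal to $\pm p$ times a generator; similarly for $c_2$ and $q$. Amalgamating over $\langle h\rangle$ gives $\pi_1(M)=\langle u,v\mid u^p=v^q\rangle$ with $h=u^p$. Since $H_1(M)=\mathbb Z$ has no torsion, $\gcd(p,q)=1$, and $u\mapsto q$, $v\mapsto p$, $h\mapsto pq$ up to a common sign. By Step 1 of Section 8, $\Delta(h,\ell)=pq\ge6$.

**Step 4: contradiction.** As $\Delta(\alpha_i,h)=1\neq pq$, neither $\alpha_i$ is $\ell$, so $x_1x_2\ne0$ and $\Delta_M''(1)=0$. But $\Delta_M$ depends only on $\pi_1(M)$. The Fox derivatives of $u^pv^{-q}$ are, up to units, $\frac{t^{pq}-1}{t^q-1}$ and $\frac{t^{pq}-1}{t^p-1}$. Their greatest common divisor has as roots the $pq$-th roots of unity that are neither $p$-th nor $q$-th roots. So $\Delta_M(t)$ is $\frac{(t^{pq}-1)(t-1)}{(t^p-1)(t^q-1)}$, symmetrized, and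
$$\Delta_M(e^x)=\frac{\sinh(pqx/2)\sinh(x/2)}{\sinh(px/2)\sinh(qx/2)}=1+\frac{(p^2-1)(q^2-1)}{24}x^2+\cdots .$$
Here we used $\log\sinh(bx/2)=\log(bx/2)+b^2x^2/24+\cdots$ and $p^2q^2+1-p^2-q^2=(p^2-1)(q^2-1)$. The second derivative in $x$ at $0$ is $\Delta_M''(1)+\Delta_M'(1)=\Delta_M''(1)$, so $\Delta_M''(1)=(p^2-1)(q^2-1)/12>0$, a contradiction. Thus a Seifert fibred $M$ is a solid torus, with meridian $\ell$ by (8.1).

**From now on $M$ is not Seifert fibred.** (Solid tori are Seifert fibred, so this assumption will be contradicted in the end.)

**Step 5: $\Delta(\alpha_1,\alpha_2)=1$.** The Cyclic Surgery Theorem (Culler–Gordon–Luecke–Shalen) says: if $M$ is compact, connected, orientable, irreducible, $\partial M$ is a torus, $M$ is not Seifert fibred, and $\pi_1(M(\alpha_1)),\pi_1(M(\alpha_2))$ are cyclic, then $\Delta(\alpha_1,\alpha_2)\le1$. Our slopes are distinct, so the distance is $1$.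

**Step 6: $x_1x_2\ne0$.** Suppose $\alpha_1=\ell$, say. Then $|x_2|=\Delta(\alpha_2,\ell)=1$, so $M(\alpha_2)\cong V(\alpha_2)=S^3$. Thus $M$ is the exterior of a knot in $S^3$ whose $0$-surgery is $M(\ell)\cong V(\ell)=S^1\times S^2$. By Gabai's Property R the knot is trivial and $M$ is a solid torus, contrary to assumption.

So $x_1x_2\neq0$ and $\Delta(\alpha_1,\alpha_2)=1$, and by Section 8, $\Delta_M''(1)=0$. Our aim is now to show that $\partial M$ is compressible.

## 10. Knot Floer homology of the core, and the width forced by the genus

Let $a=|x_1|\ge1$ and $c=|x_2|\ge1$. Coefficients are $\mathbb F=\mathbb Z/2$. Put $L=M(\alpha_1)$, and let $K\subset L$ be the core of the filling, with meridian $\mu=\alpha_1$. As $\Delta(\alpha_1,\alpha_2)=1$, $\lambda=\pm\alpha_2$ is a framing of $K$, and $L_\lambda(K)=M(\alpha_2)$.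

**Definition 10.1 (L-space).** A rational homology sphere is an *L-space* if $\widehat{HF}$ has dimension $1$ in each $\mathrm{Spin}^c$ structure, so total dimension $|H_1|$.

*Example.* $S^3$ and lens spaces are L-spaces. So $L$ and $M(\alpha_2)$ are L-spaces with $|H_1|=a$ and $c$, and $\dim\widehat{HF}(M(\alpha_2))=c$.

**Definition 10.2 (the complexes).** Relative $\mathrm{Spin}^c$ structures $\underline{\mathrm{Spin}}^c(L,K)$ are affine over $H^2(L,K)\cong H_1(M)=\mathbb Z$. Identify them with $\mathbb Z$ so that $PD[\mu]$ acts as $+a$; then $PD[\lambda]$ acts as $\kappa=\pm c$. Following Ozsváth–Szabó (*Knot Floer homology and rational surgeries*, AGT 2011), $C_\xi$ is generated by $[\mathbf x,i,j]$ with $\underline{\mathfrak s}(\mathbf x)+(i-j)PD[\mu]=\xi$, that is, $j=i+(\underline{\mathfrak s}(\mathbf x)-\xi)/a$. Put $U[\mathbf x,i,j]=[\mathbf x,i-1,j-1]$; the differential does not increase $i$ or $j$. Let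
$$A_\xi^-=C_\xi\{i\le0,j\le0\},\qquad \hat A_\xi=C_\xi\{\max(i,j)=0\}=A_\xi^-/UA_\xi^-,\qquad \hat B_\xi=C_\xi\{i=0\}\simeq\widehat{CF}(L,\mathfrak s_\xi).$$
The complex $C_\xi\{j=0\}$ also computes $\widehat{HF}$ of $L$ in some $\mathrm{Spin}^c$ structure.

*Example.* For the unknot in $S^3$ there is a model with one generator $\mathbf x$, $\underline{\mathfrak s}(\mathbf x)=0$, and $C_\xi$ has generators $[\mathbf x,i,i-\xi]$. For $\xi>0$, $\hat A_\xi$ is spanned by the generator with $i=0$; for $\xi<0$ by the one with $j=0$. Always $\dim\hat A_\xi=1$.

**The sign of $\kappa$.** Orient $K$; then $\mu$ and $\lambda$ are oriented so that $\mu\cdot\lambda$ has a fixed sign. Reversing the orientation of $M$ replaces $(\mu,\lambda)$ by $(\mu,-\lambda)$ up to simultaneous reversal, so $\kappa$ changes sign. What we use below ($\Delta_M$, $\Delta_M''(1)=0$, both fillings L-spaces with $|H_1|=a,c$, irreducibility) and what we want (compressibility) do not depend on orientation. So we may assume $\kappa=c>0$.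

We use three facts.

**(F1)** (Ozsváth–Szabó, mapping cone for Morse surgery on rationally null-homologous knots.) $\dim\widehat{HF}(L_\lambda(K))$ is the dimension of the homology of the cone of $\bigoplus_\xi\hat A_\xi\to\bigoplus_\xi\hat B_\xi$ with components $v_\xi:\hat A_\xi\to\hat B_\xi$ (projection to $\{i=0\}$) and $h_\xi:\hat A_\xi\to\hat B_{\xi+PD[\lambda]}$ (projection to $\{j=0\}$ followed by a homotopy equivalence).

This follows from the version for $HF^+$, an isomorphism of $\mathbb F[U]$-modules. On $HF^+$ we have $\dim\widehat{HF}=\dim\ker U+\dim\operatorname{coker}U$. On the $+$ cone, $U$ is a surjective chain map with kernel the hat cone. The long exact sequence gives the same formula for the homology of the hat cone.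

**(F2)** (Friedl–Juhász–Rasmussen, *The decategorification of sutured Floer homology*.) Up to $\pm t^k$,
$$\sum_\xi\chi(\widehat{HFK}(L,K,\xi))\,t^\xi\doteq\Delta_M(t)\,\frac{1-t^a}{1-t}.$$
Here $\widehat{HFK}(L,K)$ is the sutured Floer homology $SFH$ of $M$ with two sutures of slope $\mu$, and $\Delta_M(t)/(1-t)$ is the Milnor torsion for $H_1(M)=\mathbb Z$.

**(F3)** Let $g$ be the minimal genus of a compact connected oriented surface $F\subset M$ with $\partial F$ a single curve of slope $\ell$. If $g\ge1$, there are $\xi_1,\xi_2$ with $\widehat{HFK}(L,K,\xi_k)\ne0$ and $|\xi_1-\xi_2|=2g-1+a$.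

Surfaces $F$ as in (F3) exist. Since $H_2(M)=0$ and $\ell$ generates the kernel of $H_1(\partial M)\to H_1(M)$, a generator of $H_2(M,\partial M)$ has boundary $\pm\ell$. It is represented by a surface whose boundary can be reduced to one curve by capping and tubing in $\partial M$. (F3) is a case of Ni, *Link Floer homology detects the Thurston norm*. We derive it from Juhász's *Floer homology and surface decompositions*.

**Definition 10.3 (sutured manifolds).** We consider balanced sutured manifolds $(M,\gamma)$: sutures $s(\gamma)\subset\partial M$, with thin annular neighborhoods $\gamma$, separate $\partial M$ into $R_+$ and $R_-$ with $\chi(R_+)=\chi(R_-)$. Write $R_\pm(\gamma)$ for these. $(M,\gamma)$ is *taut* if $M$ is irreducible and $R_\pm$ are incompressible and Thurston norm-minimizing in their class in $H_2(M,\gamma)$. Decomposing along an oriented $F$ cuts $M$ along $F$, adding the copy $F_+$ to $R_+$ and $F_-$ to $R_-$.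

*Example.* A solid torus with two sutures meeting a meridian disk $F$ in two points decomposes along $F$ to a ball. Each of $R_\pm$ is a copy of $F$ with one strip attached along an edge, a disk; there is one suture.

*Quoted from Juhász.* A taut balanced sutured manifold has nonzero $SFH$. Relative $\mathrm{Spin}^c$ structures $\mathfrak s$ on $(M,\gamma)$ are represented by nowhere zero vector fields with a fixed boundary value $v_0$. Given a trivialization $t$ of $v_0^\perp$, there is a relative Chern class $c_1(\mathfrak s,t)\in H^2(M,\partial M)$ with $c_1(\mathfrak s+h,t)=c_1(\mathfrak s,t)+2h$. Such a $t$ exists here, since on our boundary torus $R_+$ and $R_-$ have equal Euler characteristic. If $\partial F$ is a single curve meeting the sutures, with no closed curves in $\partial F\cap R(\gamma)$, then after decomposition $SFH(M',\gamma')$ is the sum of $SFH(M,\gamma,\mathfrak s)$ over the $\mathfrak s$ with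
$$\langle c_1(\mathfrak s,t),[F]\rangle=\chi(F)-\tfrac12|\partial F\cap s(\gamma)|-r(F,t), \tag{10.1}$$
where $r(F,t)$ is the rotation number along $\partial F$, relative to $t$, of the normal of $F$ projected to $v_0^\perp$. For $-F$ the projected field is negated, which does not affect rotation, and the boundary is traversed backwards. So $r(-F,t)=-r(F,t)$.

**Derivation of (F3), Step 1: $F$ is incompressible.** Let $F$ realize $g\ge1$; its class generates $H_2(M,\partial M)$. First, $\partial M$ is incompressible: a compressing disk would have null-homologous essential boundary, so boundary $\ell$, giving genus $0$. Next, compressing $F$ along an essential curve either lowers the genus by one, or splits off a closed component. In the second case the part of $F$ on the far side of the curve has genus at least $1$, so the component containing $\partial F$ has smaller genus. Both contradict minimality.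

**Step 2: $F$ is Thurston norm-minimizing.** Here $\chi_-$ of a surface is the sum of $\max(0,-\chi)$ over its components, so $\chi_-(F)=2g-1$. Take a norm-minimizing surface in the class $[F]$ and modify it as follows. Discard closed components, which are null-homologous since $H_2(M)=0$. Cap off boundary circles that are inessential in $\partial M$, innermost first, and discard closed components. Discard disks and spheres; since $\partial M$ is incompressible, any disk had inessential boundary, so it became a null-homologous sphere after capping. The remaining boundary curves are parallel and essential with total class $\pm\ell$, so they have slope $\ell$ and signed count $\pm1$. If there is more than one, two neighboring ones are oppositely oriented; tube them along the annulus between them in $\partial M$, and discard closed components. All components have $\chi\le0$ at this stage, so tubing does not change $\chi_-$. Thus no operation increases $\chi_-$ or changes the class. At the end one component remains, with a single boundary curve $\ell$ and genus $g'\ge g$. Hence the original surface has $\chi_-\ge2g'-1\ge2g-1=\chi_-(F)$.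

**Step 3: decompose.** Let $\gamma$ be two parallel sutures of slope $\mu$, so $SFH(M,\gamma)\cong\widehat{HFK}(L,K)$ compatibly with the torsors of relative $\mathrm{Spin}^c$ structures. Make $\partial F$ meet $s(\gamma)$ minimally, in $2\Delta(\mu,\ell)=2a$ points. Let $(M',\gamma')$ be the decomposition along $F$. In the annulus $\partial M\setminus\partial F$, the $2a$ strips of $R_\pm(\gamma)$ run from one boundary circle to the other. The $a$ strips of $R_+(\gamma)$ are attached to $F_+$ along one end each, and those of $R_-(\gamma)$ to $F_-$. So $R_\pm(\gamma')$ is isotopic to $F_\pm$, with one annular suture.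

**Step 4: $(M',\gamma')$ is taut.** $M'$ is irreducible: a sphere in $M'$ bounds a ball in $M$, and this ball cannot contain the connected surface $F$, which reaches $\partial M$. $R_\pm(\gamma')$ are incompressible, since a compressing disk in $M'$ would compress $F$ in $M$. They are norm-minimizing, since a competitor in $M'$ represents $[F]$ in $M$. So $SFH(M',\gamma')\ne0$.

**Step 5: compare $F$ and $-F$.** By (10.1) there is $\mathfrak s_1$ with $SFH(M,\gamma,\mathfrak s_1)\ne0$ and $\langle c_1(\mathfrak s_1,t),[F]\rangle=1-2g-a-r(F,t)$. The same argument for $-F$ gives $\mathfrak s_2$ with $SFH(M,\gamma,\mathfrak s_2)\ne0$ and $\langle c_1(\mathfrak s_2,t),-[F]\rangle=1-2g-a+r(F,t)$. Therefore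
$$\langle c_1(\mathfrak s_2,t)-c_1(\mathfrak s_1,t),[F]\rangle=2(2g-1+a).$$
As $H_1(M,\partial M)=0$ and $[F]$ generates $H_2(M,\partial M)$, evaluation on $[F]$ is an isomorphism $H^2(M,\partial M)\to\mathbb Z$. By $c_1(\mathfrak s+h,t)=c_1(\mathfrak s,t)+2h$, the structures differ by $\pm(2g-1+a)$. $\square$

## 11. The 0–1 sequence behind $\widehat{HFK}$

The plan is to show that $\widehat{HFK}(L,K)$ is encoded by a sequence of zeros and ones, and then that $\Delta_M''(1)=0$ makes this sequence a single step. The support is then too narrow for (F3) unless $g=0$.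

**Step 1: $\dim H_*(\hat A_\xi)=1$ for all $\xi$.** $A_\xi^-$ is a finitely generated free graded complex over $\mathbb F[U]$, and $H_*(A^-_\xi)\otimes\mathbb F[U,U^{-1}]=HF^\infty(L,\mathfrak s)=\mathbb F[U,U^{-1}]$. So $H_*(A_\xi^-)\cong\mathbb F[U]\oplus\bigoplus_{k=1}^N\mathbb F[U]/U^{m_k}$. Reducing mod $U$, the free part contributes $1$ and each torsion summand contributes $2$, so
$$r_\xi:=\dim H_*(\hat A_\xi)=1+2N\ge1 .$$

Recall $j=i+(\underline{\mathfrak s}(\mathbf x)-\xi)/a$, with finitely many $\mathbf x$. For $\xi\gg0$ always $j<i$, so $\hat A_\xi=C_\xi\{i=0\}$, $v_\xi$ is an isomorphism and $h_\xi=0$. For $\xi\ll0$ always $j>i$, so $\hat A_\xi=C_\xi\{j=0\}$, $h_\xi$ is a homotopy equivalence and $v_\xi=0$. In both ranges $r_\xi=1$, because $L$ is an L-space.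

The cone in (F1) splits over the classes $\xi_0+c\mathbb Z$. In one class write $A_k,B_k$ for $\hat A,\hat B$ at $\xi_0+kc$, so $v_k:A_k\to B_k$ and $h_k:A_k\to B_{k+1}$. Choose $k_-<k_+$ so that $k\le k_-$ is in the range $\xi\ll0$ and $k\ge k_+$ in the range $\xi\gg0$. Two subcomplexes are acyclic:

- $\{A_k,B_k:k>k_+\}$, where the $v_k$ are isomorphisms and the $h_k$ vanish;
- $\{A_k:k<k_-\}\cup\{B_k:k\le k_-\}$, where $h_k:A_k\to B_{k+1}$ are homotopy equivalences and the $v_k$ vanish.

The quotient has $A_k$ for $k_-\le k\le k_+$ and $B_k$ for $k_-<k\le k_+$: one more $A$ than $B$. This is where $\kappa>0$ is used. Since $\dim H_*(B_k)=1$, the homology of the cone over this class has dimension at least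
$$\sum_{k_-\le k\le k_+}r_k-(k_+-k_-)=1+\sum_{k_-\le k\le k_+}(r_k-1).$$
Summing over the $c$ classes gives $c=\dim\widehat{HF}(M(\alpha_2))\ge c+\sum(r_\xi-1)$. So all $r_\xi=1$, and $H_*(A_\xi^-)\cong\mathbb F[U]$ for all $\xi$.

**Step 2: the numbers $n_s$.** This step compares neighboring complexes $A^-_\xi$. Fix a residue class $\xi_0$ mod $a$ and let $C=C_{\xi_0}$. For $\xi=\xi_0+as$, shifting $j$ by $s$ gives
$$A_\xi^-=A_s:=C\{i\le0,j\le s\},\qquad \widehat{HFK}(L,K,\xi)=H_*(C\{i=0,j=s\}).$$
Let $\theta_s$ generate $H_*(A_s)\cong\mathbb F[U]$. The inclusion $A_{s-1}\subset A_s$ becomes an isomorphism on homology after inverting $U$, so it sends $\theta_{s-1}\mapsto U^{n_s}\theta_s$ with $n_s\ge0$. The composite of $U:A_s\to A_{s-1}$ with this inclusion is multiplication by $U$, so $U\theta_s$ is in the image; hence $n_s\in\{0,1\}$. For $s\gg0$, $A_s=A_{s-1}=C\{i\le0\}$ and $n_s=0$. For $s\ll0$, $A_s=C\{j\le s\}$ and $A_{s-1}=UA_s$, so $n_s=1$.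

As $U^{n_s}$ is injective on $\mathbb F[U]$,
$$H_*(C\{i\le0,j=s\})=H_*(A_s/A_{s-1})=\mathbb F[U]/U^{n_s}, \tag{11.1}$$
generated by the image of $\theta_s$. Normalize parity so that $HF^\infty(L,\mathfrak s)$ is even. As $H_*(A_s)$ injects into it, $\theta_s$ is even.

**Step 3: $\widehat{HFK}$ from $n_s$ and $n_{s+1}$.** Use the exact sequence
$$0\to C\{i\le-1,j=s\}\to C\{i\le0,j=s\}\to C\{i=0,j=s\}\to0,$$
whose first term is $U\cdot C\{i\le0,j=s+1\}$. By (11.1) the first two homologies are $\mathbb F[U]/U^{n_{s+1}}$ and $\mathbb F[U]/U^{n_s}$, both even. For $(n_{s+1},n_s)$ we get: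

- $(0,0)$: $\widehat{HFK}=0$.
- $(0,1)$: $\widehat{HFK}=\mathbb F$, even, from the middle term.
- $(1,0)$: $\widehat{HFK}=\mathbb F$, odd, through the connecting map.
- $(1,1)$: $\widehat{HFK}=0$, because the map $\mathbb F\to\mathbb F$ is an isomorphism, as follows.

Let $z$ be a cycle in $A_{s+1}$ representing $\theta_{s+1}$. The generator of the first homology is represented by $Uz\in UA_{s+1}\subset A_s$. Let $y\in H_*(A_s)$ be its class. In $H_*(A_{s+1})$, $y$ maps to $U\theta_{s+1}$, which is also the image of $\theta_s$ since $n_{s+1}=1$. As $H_*(A_s)\to H_*(A_{s+1})$ is injective, $y=\theta_s$. So the generator is sent to the image of $\theta_s$, which generates the middle homology.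

Writing $n(\xi)=n_s$ for $\xi=\xi_0+as$, over all residue classes, we obtain a function with values in $\{0,1\}$, equal to $0$ for $\xi\gg0$ and $1$ for $\xi\ll0$, and
$$\chi(\widehat{HFK}(\xi))=n(\xi)-n(\xi+a),\qquad \dim\widehat{HFK}(\xi)=|n(\xi)-n(\xi+a)|. \tag{11.2}$$
Our parity was normalized separately in each $\mathrm{Spin}^c$ structure of $L$, while (F2) uses the single parity given by intersection signs. They agree up to one global sign: the intersection-sign parity can be normalized so that $\chi(\widehat{HF}(L,\mathfrak s))=+1$ for all $\mathfrak s$ simultaneously, and in our parity $\widehat{HF}(L,\mathfrak s)=\mathbb F$ is even.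

*Example.* Let $a=1$, $n(\xi)=1$ for $\xi\le-1$, $n(0)=0$, $n(1)=1$, $n(\xi)=0$ for $\xi\ge2$. Then $\sum(n(\xi)-n(\xi+1))t^\xi=t-1+t^{-1}$, the trefoil polynomial.

## 12. The vanishing second derivative closes the sequence

**Step 1: recover $\Delta_M$ from $n$.** Let $S=\sum n(\xi)t^\xi\in\mathbb Z[t][[t^{-1}]]$, and
$$P=(1-t^{-1})S=\sum_\xi(n(\xi)-n(\xi+1))t^\xi,$$
a Laurent polynomial. By (11.2) the generating function of $\chi(\widehat{HFK})$ is
$$(1-t^{-a})S=P\cdot\frac{1-t^{-a}}{1-t^{-1}}=P\,t^{1-a}\,\frac{1-t^a}{1-t}.$$
Comparing with (F2), $P=\pm t^k\Delta_M(t)$ for some $k$. By telescoping $P(1)=1=\Delta_M(1)$, so the sign is $+$. Translating the identification of relative $\mathrm{Spin}^c$ structures with $\mathbb Z$, we may assume $P=\Delta_M$.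

**Step 2: express $\Delta_M''(1)$ as a sum of nonnegative terms.** Let $m(\xi)=n(\xi)-[\xi\le0]$, which has finite support. Then $n(\xi)-n(\xi+1)=m(\xi)-m(\xi+1)+[\xi=0]$, and the last term contributes $0$ to the two sums below. Re-indexing,
$$0=\Delta_M'(1)=\sum_\xi\xi\,(m(\xi)-m(\xi+1))=\sum_\xi\bigl(\xi-(\xi-1)\bigr)m(\xi)=\sum_\xi m(\xi),$$
$$\Delta_M''(1)=\sum_\xi\xi(\xi-1)(m(\xi)-m(\xi+1))=\sum_\xi\bigl(\xi(\xi-1)-(\xi-1)(\xi-2)\bigr)m(\xi)=\sum_\xi2(\xi-1)m(\xi)=2\sum_\xi\xi\,m(\xi).$$
Since $n$ takes values in $\{0,1\}$, we have $m(\xi)\in\{0,1\}$ for $\xi\ge1$ and $m(\xi)\in\{0,-1\}$ for $\xi\le0$. So every term $\xi\,m(\xi)$ is $\ge0$. (For the sequence in the example above, $m(0)=-1$, $m(1)=1$, and $2\sum\xi m(\xi)=2$.)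

**Step 3: the sequence is a single step.** By Section 8, Step 5, $\Delta_M''(1)=0$. Hence $m(\xi)=0$ for $\xi\ne0$, and then $m(0)=0$ because $\sum m=0$. Thus $n(\xi)=[\xi\le0]$, and by (11.2)
$$\widehat{HFK}(L,K,\xi)\ne0\iff -a+1\le\xi\le0 .$$
Any two elements of the support differ by at most $a-1$.

**Step 4: the boundary compresses.** If $g\ge1$, (F3) gives two elements of the support differing by $2g-1+a\ge a+1$, contradicting Step 3. So $g=0$: there is a disk in $M$ with boundary $\ell$, and $\partial M$ is compressible. By (8.1), $M$ is a solid torus with meridian $\ell$. This contradicts the standing assumption that $M$ is not Seifert fibred, so in all cases $M$ is a solid torus with meridian $\ell$. This proves Proposition C, hence, by Sections 6 and 7, Theorem B, and with it Theorem A. $\blacksquare$
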